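\title{Projective modules over the ring of regular functions on $\mathbb{R}^n$}

\begin{abstract}
Let $A_n$ be the ring of functions $\phi/\psi$ on $\mathbb{R}^n$, where $\phi,\psi$ are real polynomials and $\psi$ has no real zero. We prove that every finitely generated projective $A_n$-module is free, for every $n$. The main step is a homotopy theorem over the ring $A$ of regular functions on a closed semialgebraic set: if a vector $V(T)$ with entries in $A[T]$ has no zero for $0\le T\le 1$, then $V(0)$ and $V(1)$ differ by an invertible matrix over $A$. It is proved by induction on the degree in $T$, by a division with remainder that keeps only the sign of the dividend at the zeros of the divisor.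
\end{abstract}

\section{Introduction}\label{sec:intro}

For a positive integer $n$ let $A_n$ be the ring of all functions $\mathbb{R}^n\to\mathbb{R}$ of the form $\phi/\psi$, where $\phi$ and $\psi$ are polynomials and $\psi$ vanishes nowhere on $\mathbb{R}^n$. These are the \emph{regular functions} on $\mathbb{R}^n$; a typical one is $1/(1+x_1^2+\dots+x_n^2)$. Algebraically, $A_n$ is the localization of $\mathbb{R}[x_1,\dots,x_n]$ at the multiplicative set of polynomials without real zeros. The following question comes from \cite{RPM}, where its answer is stated to be unknown.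

\medskip
\noindent\textbf{Question.} \emph{Is it true, for every $n\ge 1$, that every finitely generated projective $A_n$-module of rank greater than one is free?}
\medskip

For $n=1$ the ring $A_1$ is a localization of $\mathbb{R}[x]$, hence a principal ideal domain, and the answer is yes. For general $n$ a geometric picture suggests what to expect. A finitely generated projective module is a direct summand of some $A_n^m$, so it is the image of an idempotent $m\times m$ matrix $E$ with entries in $A_n$. The subspaces $E(x)\mathbb{R}^m$ form a vector bundle over $\mathbb{R}^n$, and the question asks for a frame of this bundle that consists of regular maps. A continuous frame exists because $\mathbb{R}^n$ is contractible, so topology puts no obstacle in the way and one guesses that the answer is yes. Over a closed ball one could approximate a continuous frame uniformly by polynomial maps and apply $E$ to them. But the Weierstrass theorem gives uniform approximation only on compact sets, and the difficulty of the question lies at infinity. The guess is nevertheless right.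

\begin{theorem}\label{thm:main}
For every $n\ge 1$, every finitely generated projective $A_n$-module is free.
\end{theorem}

The proof imitates the contraction of $\mathbb{R}^n$ to a point inside the algebra, and it works on more general sets. A subset of $\mathbb{R}^N$ is \emph{semialgebraic} if it is a finite union of sets each defined by finitely many conditions $\phi=0$ and $\phi>0$ with $\phi$ a polynomial. Let $Y\subset\mathbb{R}^N$ be a nonempty closed semialgebraic set, and let $\mathcal{R}(Y)$ be the ring of functions $Y\to\mathbb{R}$ of the form $\phi/\psi$ with $\phi,\psi$ polynomials and $\psi$ nowhere zero on $Y$. Thus $\mathcal{R}(\mathbb{R}^n)=A_n$. For a commutative ring $B$, a column vector $v\in B^m$ is \emph{unimodular} if its entries generate the unit ideal, and $\operatorname{Um}_m(B)$ is the set of such vectors. We write $v\sim w$, and call $v$ and $w$ \emph{equivalent}, if $w=Mv$ for some $M\in GL_m(B)$.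

Let $A=\mathcal{R}(Y)$. A vector $V=\sum_j V_jT^j\in A[T]^m$ has a value $V(s)=\sum_jV_js^j\in A^m$ for each real $s$, and it defines a map $(x,t)\mapsto V(x,t)=\sum_jV_j(x)t^j$ on $Y\times[0,1]$, which we view as a homotopy from $V(0)$ to $V(1)$.

\begin{theorem}[Homotopy invariance]\label{thm:homotopy}
Let $Y\subset\mathbb{R}^N$ be a nonempty closed semialgebraic set and $A=\mathcal{R}(Y)$. Let $V\in A[T]^m$ satisfy $V(x,t)\neq 0$ for all $(x,t)\in Y\times[0,1]$. Then $V(1)\sim V(0)$.
\end{theorem}

For a polynomial vector $v$ without zeros on $\mathbb{R}^n$, the homotopy $V(T)=v(Tx)$ joins $v$ to the constant vector $v(0)$, and this is how Theorem~\ref{thm:main} follows. Other homotopies give the next result. A module $P$ over a ring $B$ is \emph{stably free} if $P\oplus B^r\cong B^s$ for some integers $r,s\ge0$, and $Y\subset\mathbb{R}^N$ is \emph{Zariski dense} if no nonzero polynomial vanishes on $Y$.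

\begin{theorem}\label{thm:general}
Let $Y\subset\mathbb{R}^N$ be a nonempty closed semialgebraic set and $A=\mathcal{R}(Y)$.
\begin{enumerate}
\item[(1)] Suppose there is $H\in A[T]^N$ with $H(Y\times[0,1])\subset Y$, with $H(x,1)=x$, and with $H(x,0)=y_0$ constant; for example, let $Y$ be star-shaped about a point. Then every stably free finitely generated $A$-module is free. If moreover $Y$ is Zariski dense in $\mathbb{R}^N$, then every finitely generated projective $A$-module is free.
\item[(2)] For all $m,k\ge 1$, pullback along the projection $Y\times\mathbb{R}^k\to Y$ induces a bijection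
\[
\operatorname{Um}_m(\mathcal{R}(Y))/GL_m(\mathcal{R}(Y))\longrightarrow \operatorname{Um}_m(\mathcal{R}(Y\times\mathbb{R}^k))/GL_m(\mathcal{R}(Y\times\mathbb{R}^k)).
\]
\end{enumerate}
\end{theorem}

Section~\ref{sec:modules} reduces the statements about modules to statements about unimodular vectors. Theorem~\ref{thm:homotopy} is then proved by induction on the degree of $V$ in $T$. Section~\ref{sec:segments} treats degree one, where the homotopy is a straight segment. Section~\ref{sec:lowering} reduces the inductive step to a problem about signs and solves it by hand in degree two; Section~\ref{sec:division} solves it in general. Section~\ref{sec:applications} deduces Theorems~\ref{thm:main} and~\ref{thm:general}.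

\section{From modules to vectors}\label{sec:modules}

From now on $Y\subset\mathbb{R}^N$ is a nonempty closed semialgebraic set and $A=\mathcal{R}(Y)$. For $u,v\in A^m$ put $\langle u,v\rangle=\sum_iu_iv_i\in A$ and $|u|^2=\langle u,u\rangle$; the same notation is used over $A[T]$. Let $e_1=(1,0,\dots,0)^{\top}$. Three facts translate algebra over $A$ into geometry on $Y$.
\begin{enumerate}
\item[(U1)] An element $a=\phi/\psi$ of $A$ is a unit if and only if it has no zero on $Y$. Indeed, if $a$ has no zero then neither has $\phi$, and $\psi/\phi\in A$.
\item[(U2)] A vector $v\in A^m$ is unimodular if and only if it has no zero on $Y$. If $v$ has no zero, then $|v|^2$ is a unit in the ideal generated by the entries. If $v(x)=0$, every element of that ideal vanishes at $x$.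
\item[(U3)] Every $v\in A^m$ is equivalent to a vector whose entries are polynomials: multiply $v$ by the product of the denominators of its entries, which is a unit.
\end{enumerate}
The polynomial vector in (U3) need not be unimodular over the polynomial ring. For instance, $(x_1^2-x_2,\;x_2+1)^{\top}$ has no real zero but vanishes at the complex point $(i,-1)$. So clearing denominators does not turn our problem into a problem about the polynomial ring.

\begin{lemma}\label{lem:cancel}
Suppose that $v\sim e_1$ for every $m\ge 1$ and every unimodular $v\in A^m$. Then every stably free $A$-module is free.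
\end{lemma}

\begin{proof}
It suffices to show that $P\oplus A\cong A^m$ implies that $P$ is free, for then $P\oplus A^r\cong A^s$ gives in turn that $P\oplus A^{r-1},\dots,P$ are free. An isomorphism $P\oplus A\cong A^m$ identifies $P$ with the kernel of a surjective linear form on $A^m$. This form is $\xi\mapsto\langle v,\xi\rangle$ for some $v\in A^m$, and surjectivity means that $v$ is unimodular. Write $v=Me_1$ with $M\in GL_m(A)$. Then $\langle v,\xi\rangle=\langle e_1,M^{\top}\xi\rangle$, so $M^{\top}$ maps the kernel isomorphically onto $\{\eta\in A^m:\eta_1=0\}\cong A^{m-1}$.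
\end{proof}

To pass from projective to stably free modules we use the theorem of Hilbert and Serre \cite[Ch.~XXI]{Lang}: every finitely generated module over $\mathbb{R}[x_1,\dots,x_N]$ has a finite resolution by finitely generated free modules, and a projective module with such a resolution is stably free. The second assertion is an induction on the length of the resolution: the kernel $K$ of the first map $F_0\to P$ satisfies $F_0\cong P\oplus K$ and has a shorter resolution, and $K\oplus B^r\cong B^s$ over the ground ring $B$ gives $P\oplus B^s\cong F_0\oplus B^r$.

\begin{lemma}\label{lem:stably}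
If $Y$ is Zariski dense in $\mathbb{R}^N$, then every finitely generated projective $A$-module is stably free.
\end{lemma}

\begin{proof}
Let $B=\mathbb{R}[x_1,\dots,x_N]$ and let $S\subset B$ be the set of polynomials without zeros on $Y$. The map $S^{-1}B\to A$ is onto by definition. It is injective because a fraction that vanishes on $Y$ has a numerator that vanishes on $Y$, and this numerator is zero by Zariski density; this is the only use of the hypothesis. So $A=S^{-1}B$. Let $P$ be a finitely generated projective $A$-module, and let $P_0\subset P$ be the $B$-submodule spanned by a finite set of generators. Localization is exact, so $S^{-1}P_0\to S^{-1}P=P$ is injective, and it is onto by the choice of $P_0$. Localizing a finite free resolution of $P_0$ gives one of $P$, so $P$ is stably free.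
\end{proof}

Lemma~\ref{lem:stably} already settles rank one over $A_n$: if $P\oplus A_n^r\cong A_n^{r+1}$, then taking $(r+1)$-st exterior powers gives $P\cong A_n$. For higher rank we have to verify the hypothesis of Lemma~\ref{lem:cancel}. The relation $v\sim e_1$ says that $v$ is the first column of an invertible matrix over $A$. For $m=1$ this is (U1). For $m=2$ and $v=(a,b)^{\top}$, take the second column $(-b,a)^{\top}$; the determinant $a^2+b^2$ is a unit. For $m=3$ the shape of $Y$ begins to matter.

\begin{example}\label{ex:sphere}
Let $Y=S^2\subset\mathbb{R}^3$ be the unit sphere and let $\iota=(x_1,x_2,x_3)^{\top}\in A^3$ be the position vector. It is unimodular, but $\iota\not\sim e_1$. For if $\iota,u,w$ were the columns of an invertible matrix, then $u-\langle u,\iota\rangle\iota$ would be a continuous tangent vector field on $S^2$ without zeros, and no such field exists. Let $P=\{\xi\in A^3:\langle\iota,\xi\rangle=0\}$ be the module of regular tangent vector fields. Then $A\iota\oplus P=A^3$, so $P$ is stably free of rank $2$. It is not free, since $\iota$ and a basis of $P$ would be the columns of an invertible matrix. Thus some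 contractibility hypothesis is needed in Theorem~\ref{thm:general}(1).
\end{example}

\section{Segments}\label{sec:segments}

All the analysis in this paper is contained in one growth bound. A function on a semialgebraic set is \emph{semialgebraic} if its graph is a semialgebraic set.

\begin{proposition}[{\cite[Prop.~2.6.2]{BCR}}]\label{prop:growth}
Let $F\subset\mathbb{R}^q$ be a closed semialgebraic set and let $h:F\to\mathbb{R}$ be continuous and semialgebraic. Then there are $c>0$ and $p\in\mathbb{N}$ such that $|h(x)|\le c(1+|x|^2)^p$ for all $x\in F$.
\end{proposition}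

We use it only in the following form: a function that is positive on the zero set of a nonnegative function $\beta$ becomes positive everywhere after adding a large enough regular multiple of $\beta$.

\begin{lemma}[Absorption]\label{lem:absorb}
Let $X\subset Y\times[0,1]$ be a closed semialgebraic set and let $\alpha,\beta\in A[T]$. Assume that $\beta\ge 0$ on $X$ and that $\alpha>0$ at every point of $X$ where $\beta=0$. Then there is $\lambda\in A$ with $\alpha+\lambda\beta>0$ on $X$.
\end{lemma}

\begin{proof}
Write $\alpha=\phi_1/\psi_1$ and $\beta=\phi_2/\psi_2$ with $\phi_i$ polynomials in $(x,T)$ and $\psi_i$ polynomials in $x$ without zeros on $Y$. The set $F=\{(x,t)\in X:\alpha(x,t)\le 0\}$ is closed, and it is semialgebraic because $\alpha$ has the sign of $\phi_1\psi_1$. By assumption $\beta>0$ on $F$. So $\alpha/\beta$ is continuous on $F$, and it is semialgebraic because its graph is cut out of $F\times\mathbb{R}$ by the equation $s\,\phi_2\psi_1=\phi_1\psi_2$. Put $\omega=1+|x|^2\in A$. Since $t^2\le 1$, Proposition~\ref{prop:growth} gives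
\[
|\alpha|/\beta\le c\,(1+|x|^2+t^2)^p\le 2^pc\,\omega^p\qquad\text{on }F.
\]
Let $\lambda=(2^pc+1)\omega^p$. On $F$ we get $\alpha+\lambda\beta\ge\omega^p\beta>0$. On $X\setminus F$ we have $\alpha>0$ and $\lambda\beta\ge 0$.
\end{proof}

The multiplier $\lambda$ does not depend on $T$; this comes from the boundedness of $[0,1]$, and it is what will let us control degrees in $T$. A constant $\lambda$ would not do: for $\alpha=1-x^4$ and $\beta=x^2$ on $X=\mathbb{R}\times\{0\}$ we need $\lambda>x^2-x^{-2}$. Closedness of $X$ is also needed: for $Y=\mathbb{R}$, $\alpha=-1$, $\beta=x$ and $X=(0,1]\times\{0\}$ we would need $\lambda>1/x$ near $0$. The hypothesis that $Y$ is closed and semialgebraic enters the proof of Theorem~\ref{thm:homotopy} only through this lemma.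

A homotopy of degree at most one in $T$ is a segment, $V=(1-T)V(0)+TV(1)$. So the next proposition is Theorem~\ref{thm:homotopy} in degree at most one.

\begin{proposition}[Segments]\label{prop:segment}
Let $v,w\in A^m$ satisfy $(1-s)v(x)+sw(x)\neq 0$ for all $x\in Y$ and $s\in[0,1]$. Then $v\sim w$.
\end{proposition}

\begin{proof}
The proof is Gaussian elimination with $v$ in the role of the first basis vector: turn the $v$-coordinate of $w$ into a unit, scale it to $1$, and use it to clear the rest.

Taking $s=0$ shows that $v$ has no zero, so $|v|^2$ is a unit. Every $\xi\in A^m$ has a unique decomposition $\xi=av+\eta$ with $a\in A$ and $\langle\eta,v\rangle=0$, namely $a=\langle\xi,v\rangle/|v|^2$. We write $\xi=(a,\eta)$. Let $w=(f,z)$. At a point $x$ with $z(x)=0$ we have $(1-s)v+sw=(1-s+sf)v$, so $1-s+sf(x)\ne 0$ for all $s\in[0,1]$. This function of $s$ equals $1$ at $s=0$, so it is positive at $s=1$, that is, $f(x)>0$. Lemma~\ref{lem:absorb}, applied to $X=Y\times\{0\}$, $\alpha=f$ and $\beta=|z|^2$, gives $\lambda\in A$ such that $u=f+\lambda|z|^2$ is positive on $Y$, hence a unit. Consider the $A$-linear maps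
\[
(a,\eta)\mapsto(a+\lambda\langle z,\eta\rangle,\eta),\qquad (a,\eta)\mapsto(u^{-1}a,\eta),\qquad (a,\eta)\mapsto(a,\eta-az).
\]
The third is well defined because $\langle z,v\rangle=0$. Each map is an automorphism of $A^m$; the inverses are obtained by replacing $\lambda$ by $-\lambda$, $u^{-1}$ by $u$, and $-az$ by $az$. Applied in this order, they send $w=(f,z)$ to $(u,z)$, then to $(1,z)$, and then to $(1,0)=v$.
\end{proof}

The hypothesis cannot be relaxed even at one point. On $S^2$ the segment from $e_1$ to the vector $\iota$ of Example~\ref{ex:sphere} vanishes only for $x=-e_1$ and $s=\tfrac12$, and $\iota\not\sim e_1$. In particular, in Theorem~\ref{thm:homotopy} it is not enough that $V(0)$ and $V(1)$ be unimodular.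

When $Y$ is compact, Theorem~\ref{thm:homotopy} follows at once. There is $\eta>0$ with $|V|\ge\eta$ on $Y\times[0,1]$, and uniform continuity gives $0=t_0<\dots<t_r=1$ with $|V(x,t_{i+1})-V(x,t_i)|<\eta$ for all $x$ and $i$. The segment from $V(x,t_i)$ to $V(x,t_{i+1})$ stays in the open ball of radius $\eta$ about $V(x,t_i)$, which does not contain $0$. Hence $V(t_0)\sim V(t_1)\sim\dots\sim V(t_r)$. Without compactness this argument breaks down already in degree two.

\begin{example}\label{ex:running}
Let $Y=\mathbb{R}$ and $v=(1-x^2,\;x^2-2x)^{\top}$. The second entry equals $-1$ at $x=1$ and $3$ at $x=-1$, so $v$ has no zero. Let $V(T)=v(Tx)$. For any $t\in(0,1]$ and $x=2/t$ we have $V(x,0)=(1,0)^{\top}$ and $V(x,t)=(-3,0)^{\top}$, and the segment between these vectors passes through $0$. So the first step of every subdivision of $[0,1]$ fails. Since $m=2$, we know in advance that $v\sim e_1$; the example serves to test the method.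
\end{example}

\section{Lowering the degree}\label{sec:lowering}

Since we cannot cut the time interval into pieces, we replace the whole homotopy by one of smaller degree whose ends are joined to the old ends by segments. Degrees are formal: $\deg f\le d$ means that the coefficient of $T^j$ in $f$ is zero in $A$ for $j>d$, and $\deg f\le -1$ means $f=0$.

Let $V=\sum_{j=0}^dV_jT^j$, with $d\ge 1$, have no zero on $Y\times[0,1]$. Put $e=V(0)=V_0$, a unimodular vector, and split $V$ along $e$. Let $f=\langle V,e\rangle/|e|^2\in A[T]$, so that $\deg f\le d$ and $f(0)=1$. The coefficient of $T^j$ in $V-fe$ is $V_j-\langle V_j,e\rangle|e|^{-2}e$. It is orthogonal to $e$, and it is zero for $j=0$. Therefore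
\begin{equation}\label{eq:split}
V=fe+Tz,\qquad z\in A[T]^m,\quad \deg z\le d-1,\quad \langle z,e\rangle=0 .
\end{equation}
The part orthogonal to $e$ loses a degree at no cost, by dropping the factor $T$. The coefficient $f$ keeps degree $d$, but the next lemma shows that only its sign on the set
\[
\mathcal{Z}=\{(x,t)\in Y\times[0,1]: z(x,t)=0\}
\]
matters. On $\mathcal{Z}$ we have $V=fe$, so $f$ has no zero on $\mathcal{Z}$.

\begin{lemma}\label{lem:step}
In the situation \eqref{eq:split}, let $g\in A[T]$ satisfy $fg>0$ on $\mathcal{Z}$, and put $W=ge+z$. Then $W$ has no zero on $Y\times[0,1]$, and $W(0)\sim V(0)$ and $W(1)\sim V(1)$.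
\end{lemma}

\begin{proof}
Since $e(x)\ne0$ and $z(x,t)$ is orthogonal to $e(x)$, a vector $a\,e(x)+s\,z(x,t)$ with $a,s\in\mathbb{R}$ vanishes only if $a=0$ and $s\,z(x,t)=0$. As $g\neq 0$ on $\mathcal{Z}$, the vector $W$ has no zero. The segment from $V(1)$ to $W(1)$ is
\[
\bigl((1-s)f(1)+sg(1)\bigr)e+z(1).
\]
Where $z(1)=0$, the numbers $f(x,1)$ and $g(x,1)$ are nonzero and of the same sign, so the coefficient of $e$ is nonzero. The segment from $V(0)=e$ to $W(0)$ is
\[
\bigl(1-s+sg(0)\bigr)e+sz(0).
\]
It equals $e$ for $s=0$. For $s>0$ it can vanish only where $z(0)=0$, and there $g(x,0)=f(x,0)g(x,0)>0$, so the coefficient of $e$ is positive. Proposition~\ref{prop:segment} applies to both segments.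
\end{proof}

It remains to find $g$ with $\deg g\le d-1$ and $fg>0$ on $\mathcal{Z}$. The natural candidate is a remainder of $f$ on division by $z$, since a remainder has smaller degree than the divisor and agrees with $f$ at the zeros of the divisor. There are two obstacles. The divisor $z$ is a vector, and its leading coefficient may vanish at some points of $Y$, so that the true degree of $z(x,\cdot)$ depends on $x$. Both appear in degree two.

\subsection*{Degree two} Let $f=1+f_1T+f_2T^2$ and $z=\zeta_0+\zeta_1T$. To obtain a scalar divisor, take the inner product with the leading coefficient: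
\[
\langle\zeta_1,z\rangle=bT+c,\qquad b=|\zeta_1|^2,\quad c=\langle\zeta_1,\zeta_0\rangle .
\]
The new leading coefficient $b$ is nonnegative and vanishes exactly where $\zeta_1$ does. Let $(x,t)\in\mathcal{Z}$. If $\zeta_1(x)\ne0$, then $t=-c(x)/b(x)$. The remainder $f(-c/b)$ has the right sign at $(x,t)$, but it is undefined where $b=0$. Multiplying by $b^2$ keeps the sign and removes the poles:
\[
r=b^2-f_1bc+f_2c^2\in A .
\]
If $\zeta_1(x)=0$, then $\zeta_0(x)=z(x,t)=0$ as well. Now $r(x)=0$ carries no information, but the whole fiber $\{x\}\times[0,1]$ lies in $\mathcal{Z}$. So $f(x,\cdot)$ has no zero on $[0,1]$, and it is positive because $f(x,0)=1$; the constant $1$ has the right sign. The two candidates are glued by absorption. On $\mathcal{Z}$ we have $fr=b^2f^2\ge0$ in both cases, and $f>0$ where $fr=0$. Lemma~\ref{lem:absorb} gives $\lambda\in A$ with $f+\lambda fr>0$ on $\mathcal{Z}$, and $g=1+\lambda r$ solves the problem.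

In Example~\ref{ex:running} we have $e=e_1$, $f=1-x^2T^2$ and $z=(0,\;x^2T-2x)^{\top}$. The set $\mathcal{Z}$ consists of the fiber $x=0$, where $f=1$, and the arc $xt=2$, $x\ge2$, where $f=-3$. Here $b=x^4$, $c=-2x^3$, and $r=x^8-x^2\cdot 4x^6=-3x^8$. The remainder $f(-c/b)=-3$ has the wrong sign in the limit $x\to0$, which does no harm because the zero $t=2/x$ has left $[0,1]$ for $x<2$. We may take $\lambda=1$ and $g=1-3x^8$. Then $W=(1-3x^8,\;x^2T-2x)^{\top}$ has degree one, and three segments without zeros join
\[
e_1,\qquad \begin{pmatrix}1-3x^8\\-2x\end{pmatrix},\qquad\begin{pmatrix}1-3x^8\\x^2-2x\end{pmatrix},\qquad v .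
\]

\section{Division with signs}\label{sec:division}

In higher degree the true degree of $z(x,\cdot)$ can take every value from $d-1$ down to $0$, or $z(x,\cdot)$ can vanish identically. We need one remainder for each possible degree. Multiplying by a power of the leading coefficient, as above, is pseudo-division, which works over any commutative ring.

\begin{lemma}[Pseudo-division]\label{lem:pseudo}
Let $B$ be a commutative ring and $k,D\ge0$. Let $q,f\in B[T]$ with $\deg q\le k$ and $\deg f\le D$, and let $b$ be the coefficient of $T^k$ in $q$. Then $b^{D+1}f=sq+r$ for some $s,r\in B[T]$ with $\deg r\le k-1$.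
\end{lemma}

\begin{proof}
If $\deg h\le j$ with $j\ge k$ and $h_j$ is the coefficient of $T^j$ in $h$, then $bh-h_jT^{j-k}q$ has degree at most $j-1$. Start with $h=f$ and do this for $j=D,D-1,\dots,k$. After these steps, whose number $\nu$ is at most $D+1$, we have $b^{\nu}f=s'q+r'$ with $\deg r'\le k-1$. Multiply by $b^{D+1-\nu}$.
\end{proof}

\begin{proposition}\label{prop:division}
Let $d\ge1$, let $f\in A[T]$, and let $z\in A[T]^m$ with $\deg z\le d-1$. Assume that $f$ has no zero on $\mathcal{Z}=\{(x,t)\in Y\times[0,1]:z(x,t)=0\}$. Then there is $g\in A[T]$ with $\deg g\le d-1$ and $fg>0$ on $\mathcal{Z}$.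
\end{proposition}

\begin{proof}
Write $z=\sum_{j=0}^{d-1}\zeta_jT^j$ with $\zeta_j\in A^m$. We filter $\mathcal{Z}$ by the true degree of $z(x,\cdot)$. For $0\le k\le d$ let
\[
\mathcal{Z}_k=\{(x,t)\in\mathcal{Z}:\ \zeta_j(x)=0\text{ for }k\le j\le d-1\}.
\]
These sets are closed and semialgebraic, being cut out of $Y\times[0,1]$ by polynomial equations after denominators are cleared, and $\mathcal{Z}_0\subset\mathcal{Z}_1\subset\dots\subset\mathcal{Z}_d=\mathcal{Z}$. We construct, by induction on $k$, elements $g_k\in A[T]$ with $\deg g_k\le d-1$ and $fg_k>0$ on $\mathcal{Z}_k$. Then $g=g_d$ has the required properties.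

\emph{The set $\mathcal{Z}_0$.} Let $(x,t)\in\mathcal{Z}_0$. All $\zeta_j(x)$ vanish, so $\{x\}\times[0,1]\subset\mathcal{Z}$ and $f(x,\cdot)$ has no zero on $[0,1]$. By the intermediate value theorem $f(x,t)$ and $f(x,0)$ have the same sign. So $g_0=f(0)\in A$ works.

\emph{From $\mathcal{Z}_k$ to $\mathcal{Z}_{k+1}$, for $0\le k\le d-1$.} At points of $\mathcal{Z}_{k+1}$ the vector $z$ agrees with its truncation $\sum_{j\le k}\zeta_jT^j$, so this truncation is the right divisor there. As in degree two we make it a scalar:
\[
q_k=\Bigl\langle\zeta_k,\sum_{j\le k}\zeta_jT^j\Bigr\rangle\in A[T].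
\]
Then $\deg q_k\le k$, the coefficient of $T^k$ is $b_k=|\zeta_k|^2$, and $q_k=\langle\zeta_k,z\rangle=0$ at every point of $\mathcal{Z}_{k+1}$. Choose $D$ with $\deg f\le D$. Lemma~\ref{lem:pseudo} gives
\[
b_k^{D+1}f=s_kq_k+r_k,\qquad \deg r_k\le k-1\le d-2 .
\]
Multiplying by $f$ and evaluating on $\mathcal{Z}_{k+1}$, we find
\begin{equation}\label{eq:sign}
fr_k=b_k^{D+1}f^2\ge0\qquad\text{on }\mathcal{Z}_{k+1}.
\end{equation}
Since $f$ has no zero on $\mathcal{Z}$, equality in \eqref{eq:sign} holds exactly where $\zeta_k(x)=0$, that is, on $\mathcal{Z}_k$. Thus $r_k$ has the sign of $f$ on $\mathcal{Z}_{k+1}\setminus\mathcal{Z}_k$, where nothing is known about $g_k$, and $r_k$ vanishes on $\mathcal{Z}_k$, where $fg_k>0$. These are the hypotheses of Lemma~\ref{lem:absorb} for $X=\mathcal{Z}_{k+1}$, $\alpha=fg_k$ and $\beta=fr_k$. It gives $\lambda_k\in A$ with $f(g_k+\lambda_kr_k)>0$ on $\mathcal{Z}_{k+1}$. Put $g_{k+1}=g_k+\lambda_kr_k$. Because $\lambda_k$ does not involve $T$, we have $\deg g_{k+1}\le d-1$.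
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:homotopy}]
We use induction on $d$, where $\deg V\le d$. For $d\le1$ the statement is Proposition~\ref{prop:segment}. Let $d\ge2$ and write $V=fe+Tz$ as in \eqref{eq:split}; recall that $f$ has no zero on $\mathcal{Z}$. Take $g$ from Proposition~\ref{prop:division} and put $W=ge+z$. Then $\deg W\le d-1$, and $W$ has no zero on $Y\times[0,1]$ by Lemma~\ref{lem:step}. By the inductive hypothesis and Lemma~\ref{lem:step},
\[
V(0)\sim W(0)\sim W(1)\sim V(1).\qedhere
\]
\end{proof}

Each inductive step adds two segments. So for $\deg V\le d$ with $d\ge1$, the proof joins $V(0)$ to $V(1)$ by a polygon of $2d-1$ segments with vertices in $A^m$ and without zeros. The vertices need not lie on the original homotopy, and this freedom is what the subdivision in Example~\ref{ex:running} lacked.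

\section{Contractions and products}\label{sec:applications}

To apply Theorem~\ref{thm:homotopy} we substitute a homotopy of the space into a unimodular vector. The result is polynomial in $T$ only if the vector has polynomial entries, so we first clear denominators by (U3).

\begin{proof}[Proof of Theorem~\ref{thm:general}]
(1) Let $v\in A^m$ be unimodular. By (U3) we may assume that the entries of $v$ are polynomials in $x_1,\dots,x_N$. Substituting the entries of $H$ for the variables gives $V=v(H)\in A[T]^m$. For $(x,t)\in Y\times[0,1]$ we have $H(x,t)\in Y$, so $V(x,t)=v(H(x,t))\ne0$ by (U2). By Theorem~\ref{thm:homotopy}, $v=V(1)\sim V(0)=v(y_0)$. The constant vector $v(y_0)\in\mathbb{R}^m$ is nonzero, so it is the first column of a matrix in $GL_m(\mathbb{R})$, and $v\sim e_1$. By Lemma~\ref{lem:cancel}, stably free $A$-modules are free. If $Y$ is Zariski dense, Lemma~\ref{lem:stably} extends this to all finitely generated projective modules. If $Y$ is star-shaped about $y_0$, meaning that it contains the segment from $y_0$ to each of its points, take $H=y_0+T(x-y_0)$.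

(2) The set $Y\times\mathbb{R}^k$ is closed and semialgebraic; let $(x,y)$ denote its points and put $A'=\mathcal{R}(Y\times\mathbb{R}^k)$. Pullback along the projection is a ring homomorphism $A\to A'$, restriction to $y=0$ is a ring homomorphism $A'\to A$, and the composite $A\to A'\to A$ is the identity. Ring homomorphisms preserve unimodular vectors and invertible matrices, so the map in the statement is well defined. For injectivity, let $v,w\in\operatorname{Um}_m(A)$ have pullbacks related by $M\in GL_m(A')$. Restricting to $y=0$ gives $w=M_0v$, where $M_0\in GL_m(A)$ is the restriction of $M$. For surjectivity, let $v\in\operatorname{Um}_m(A')$, with polynomial entries by (U3). Put $V=v(x,Ty)\in A'[T]^m$. It has no zero for $t\in[0,1]$, because $(x,ty)\in Y\times\mathbb{R}^k$. Theorem~\ref{thm:homotopy} for the set $Y\times\mathbb{R}^k$ gives $v=V(1)\sim V(0)=v(x,0)$, and $v(x,0)$ is the pullback of a unimodular vector over $A$.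
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The set $Y=\mathbb{R}^n$ is star-shaped about $0$, and a polynomial that vanishes on $\mathbb{R}^n$ is zero. So Theorem~\ref{thm:general}(1) applies, with $H=Tx$.
\end{proof}

Theorem~\ref{thm:main} answers the Question in the affirmative.

\begin{remark}
For $m\ge2$ the group $SL_m(A_n)$ acts transitively on $\operatorname{Um}_m(A_n)$. The proof of Theorem~\ref{thm:general}(1) writes each unimodular $v$ as $Me_1$ with $M\in GL_m(A_n)$. Dividing the last column of $M$ by the unit $\det M$ leaves the first column unchanged and makes the determinant $1$.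
\end{remark}

\begin{remark}
Multiplying by $\mathbb{R}^k$ does not remove the obstruction of Example~\ref{ex:sphere}. The pullback of the module $P$ to $S^2\times\mathbb{R}^k$ is the kernel of $\xi\mapsto\langle\iota,\xi\rangle$ on $\mathcal{R}(S^2\times\mathbb{R}^k)^3$. If it were free, then $\iota\sim e_1$ over $\mathcal{R}(S^2\times\mathbb{R}^k)$, and restriction to $S^2\times\{0\}$ would give $\iota\sim e_1$ over $\mathcal{R}(S^2)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{Lang}
Lang, \emph{Algebra}.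

\bibitem{RPM}
\emph{A remark on projective modules},
\texttt{https://\allowbreak core-prod.\allowbreak cambridgecore.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak C4A28EFCF7AEEC944F6D8CDC13DFADAB/\allowbreak S0004972700003828a.pdf/\allowbreak a-remark-on-projective-modules.pdf}.

\end{thebibliography}
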